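# Equitable colorings of Cartesian products with at most $\chi(G)\chi(H)$ colors

## 1. Cyclic shifts on $K_n\square H$ with $n\ge\chi(H)$

All graphs are finite, undirected and simple. A $k$-coloring of $G$ is a map from $V(G)$ to a set of $k$ colors that gives different colors to adjacent vertices, and $\chi(G)$ is the least $k$ for which one exists.

**Definition (equitable coloring).** A $k$-coloring is equitable if any two of its color classes differ in size by at most $1$. The equitable chromatic number $\chi_=(G)$ is the least $k$ for which $G$ has an equitable $k$-coloring.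

For example, in the star $K_{1,s}$ the center is alone in its class, so all other classes have size at most $2$, and $s\le 2(k-1)$. Conversely $k=1+\lceil s/2\rceil$ works. So $\chi(K_{1,s})=2$ while $\chi_=(K_{1,s})=1+\lceil s/2\rceil$. Equitable colorability is also not monotone in $k$: $K_{3,3}$ is equitably $2$-colorable, but an equitable $3$-coloring would cut each side of size $3$ into classes of size $2$.

**Definition (Cartesian product).** $G\square H$ has vertex set $V(G)\times V(H)$, and $(x,u)(y,v)$ is an edge if and only if either $x=y$ and $uv\in E(H)$, or $xy\in E(G)$ and $u=v$.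

Each set $\{x\}\times V(H)$ spans a copy of $H$, and each $V(G)\times\{u\}$ a copy of $G$. Sabidussi's theorem says $\chi(G\square H)=\max\{\chi(G),\chi(H)\}$. Here is an equitable version that costs nothing.

**Proposition 1.** If $n\ge 2$ and $\chi(H)\le n$, then $K_n\square H$ has an $n$-coloring in which every color class has exactly $|V(H)|$ vertices.

**Proof.** Let $V(K_n)=\mathbb Z_n$ and let $\psi:V(H)\to\{0,\dots,n-1\}$ be a proper coloring. Color $(x,u)$ with $x+\psi(u)\in\mathbb Z_n$. For an edge $(x,u)(y,u)$ we have $x\ne y$, so the colors differ. For an edge $(x,u)(x,v)$ we have $\psi(u)\neq\psi(v)$, so the colors differ. For every color $p$ and every $u$, exactly one $x$, namely $p-\psi(u)$, satisfies $x+\psi(u)=p$. So each class has $|V(H)|$ vertices. $\square$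

The problem of this lecture, posed at https://web.xidian.edu.cn/zhangxin/files/20191231_195505.pdf, is a conjecture of Lin and Chang: for connected graphs $G,H$, neither of them $K_1$,
$$\chi_=(G\square H)\le\chi(G)\chi(H).$$
We shall prove it. Write
$$a=\chi(G),\quad b=\chi(H),\quad n=|V(G)|,\quad m=|V(H)|,\quad N=nm .$$
Since $G\square H\cong H\square G$ we assume $a\le b$. Connected nontrivial graphs have chromatic number at least $2$, and this is all we shall use: $2\le a\le b$.

Proposition 1 already proves the conjecture for $b\le n\le ab$: since $G\square H$ is a spanning subgraph of $K_n\square H$, it is equitably $n$-colorable, and $n\le ab$. What changes in general? There are two regimes.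

*Few vertices, $n<b$.* There are not enough shifts in $\mathbb Z_n$ for $b$ parts of $H$, and $\chi(G\square H)=b$ colors may really be too few. Take $K_2\square K_{7,1,1}$, with $18$ vertices and chromatic number $3$. In a $3$-coloring, in each copy of $K_{7,1,1}$ the two singletons use two colors, so the $7$ other vertices share one color. But an equitable $3$-coloring has classes of size $6$.

*Many vertices, $n>ab$.* The shift by single vertices uses too many colors, so one shifts whole blocks of vertices instead. In a lucky case this works perfectly.

**Proposition 2.** Suppose that $b\mid n$ and that $V(G)$ can be cut into blocks $V_0,\dots,V_{b-1}$ of $n/b$ vertices such that each block lies inside one class of an $a$-coloring of $G$. Then $G\square H$ has a $b$-coloring with all classes of size $N/b$.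

**Proof.** Let $B_0,\dots,B_{b-1}$ be the classes of a $b$-coloring of $H$. Color $(x,u)$, $x\in V_l$, $u\in B_j$, with $l+j\in\mathbb Z_b$. For an edge $(x,u)(y,u)$ the vertices $x,y$ lie in different classes of $G$, so in different blocks. For an edge $(x,u)(x,v)$ the indices $j$ of $u$ and $v$ differ. In both cases the colors differ. For each color and each $u$ exactly one block is used, so each class has $m\cdot n/b$ vertices. $\square$

In general a block contains pieces of several color classes of $G$, and $n/b$ is not an integer, so the boundaries of the blocks cut through vertices. These are the two obstacles for $n>ab$.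

There is another natural approach, using a theorem of Chen et al.: if $G$ and $H$ are equitably $k$-colorable, then so is $G\square H$. One would look for some $k\le ab$ that suits both factors. It stops at unbalanced factors. In the complete multipartite graph $K_{s,1,\dots,1}$ with $a$ parts every singleton is a color class by itself, so in an equitable $k$-coloring the other classes have size at most $2$ and $s\le 2(k-a+1)$. If $s>2ab$, this graph has no equitable $k$-coloring with $k\le ab$. So the two factors must be treated together.

## 2. Three theorems, and complete multipartite factors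

**Theorem 3.** If $\chi(G),\chi(H)\ge2$, then $\chi_=(G\square H)\le\chi(G)\chi(H)$.

**Theorem 4.** If $2\le a\le b$ and $n,m>ab$, then $G\square H$ is equitably $k$-colorable with $k=\min\{a,4\}\cdot b$.

**Theorem 5.** Let $n\ge 2$ and $\chi(H)=b\ge2$. For every integer $t\ge1$ with $t\ge(b-1)/(n-1)$, the graph $K_n\square H$ is equitably $nt$-colorable. If $a,b\ge2$ and $(a-1)\mid(b-1)$, the maximum of $\chi_=(K_a\square H)$ over all $H$ with $\chi(H)=b$ is exactly $a(b-1)/(a-1)$. (For $a=2$ it is $2b-2$.)

Theorem 5 takes care of the orders up to $ab$ (Corollary 10), Theorem 4 of the others. In particular the conjecture of Lin and Chang is true.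

**Reduction.** Fix the (nonempty) classes $A_i$ of an $a$-coloring of $G$ and $B_j$ of a $b$-coloring of $H$. Adding to $G$ all edges between different classes, and likewise to $H$, only adds edges to $G\square H$ and leaves $a$ and $b$ unchanged. An equitable coloring of the larger product is one of the original product. So from now on $G$ and $H$ are complete multipartite, with *parts* $A_i$ of sizes $\alpha_i\ge1$ and $B_j$ of sizes $\beta_j\ge1$. Then $(x,u)(y,u)$ is an edge exactly if $x,y$ lie in different parts of $G$, and $(x,u)(x,v)$ is an edge exactly if $u,v$ lie in different parts of $H$.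

## 3. Fractional colorings: transport, rounding, arcs

We shall let a vertex be split fractionally among several colors, arrange that all colors get the same load, and round at the end. Three tools make this precise. The first decides when masses can be distributed.

**Lemma 6 (transport).** Finitely many items $i$ have masses $\mu_i\ge0$ and nonempty sets $\Lambda_i$ of allowed colors; the colors have targets $\tau_c\ge0$ with $\sum_c\tau_c=\sum_i\mu_i$. The masses can be distributed fractionally on allowed colors so that all targets are met if and only if for every set $\Delta$ of colors the mass *confined to* $\Delta$, that is, the mass of the items with $\Lambda_i\subseteq\Delta$, is at most $\tau(\Delta)=\sum_{c\in\Delta}\tau_c$.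

**Proof.** Take a network with arcs source $\to i$ of capacity $\mu_i$, arcs $i\to c$ for $c\in\Lambda_i$ of infinite capacity, and arcs $c\to$ sink of capacity $\tau_c$. We ask for a flow of value $\sum\mu_i$. Consider a cut of finite capacity whose source side contains exactly the colors of $\Delta$. Every item on the source side must have $\Lambda_i\subseteq\Delta$. So the capacity is at least $\sum_i\mu_i-(\text{mass confined to }\Delta)+\tau(\Delta)$, with equality if all confined items are on the source side. By max-flow min-cut the flow exists if and only if all these numbers are at least $\sum_i\mu_i$. $\square$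

Suppose all targets equal $\tau$. Let $\min_c$ be the mass of the items with $\Lambda_i=\{c\}$ and $\max_c$ the mass of the items with $c\in\Lambda_i$. The conditions for $\Delta=\emptyset$ and for the set of all colors hold trivially. So for two colors the condition is $\min_c\le\tau$ for both $c$. For three colors the total mass is $3\tau$, and the mass confined to the complement of $c$ is $3\tau-\max_c$, which must be at most $2\tau$. So for three colors the condition is $\min_c\le\tau\le\max_c$ for all $c$. Example: an item of mass $2$ with list $\{1\}$ and one of mass $1$ with list $\{1,2,3\}$ cannot be balanced on three colors, since $\min_1=2>1$.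

**Lemma 7 (rounding).** Let $\Lambda(w)$ be sets of allowed colors for the vertices $w$ of a graph such that every choice $\phi(w)\in\Lambda(w)$ is a proper coloring. Suppose each vertex, of mass $1$, can be split fractionally on $\Lambda(w)$ so that color $c$ gets load $\ell_c$. Then there is a proper coloring in which the size of class $c$ is $\lfloor\ell_c\rfloor$ or $\lceil\ell_c\rceil$. If all $\ell_c$ lie in $[q,q+1]$ for one integer $q$, it is equitable.

**Proof.** In the network source $\to w\to c\to$ sink, with $w\to c$ present for $c\in\Lambda(w)$, the splitting is a feasible flow for lower and upper bounds $1$ on source $\to w$, and $\lfloor\ell_c\rfloor,\lceil\ell_c\rceil$ on $c\to$ sink. Since the bounds are integral there is also an integral feasible flow (a textbook theorem). It chooses one allowed color for each vertex. If $\ell_c\in[q,q+1]$, both $\lfloor\ell_c\rfloor$ and $\lceil\ell_c\rceil$ are in $\{q,q+1\}$. $\square$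

The last tool counts arcs of a cycle inside a set. Write $z^+=\max(z,0)$.

**Lemma 8 (arcs).** Let $\Delta\subsetneq\mathbb Z_c$, $|\Delta|=l$, $1\le L\le c$. At most $(l-L+1)^+$ of the $c$ cyclic intervals $\{i+1,\dots,i+L\}$, $i\in\mathbb Z_c$, are contained in $\Delta$.

**Proof.** $\Delta$ is a disjoint union of maximal cyclic intervals of lengths $l_1,\dots,l_s<c$ with sum $l$. An interval of length $l_i$ contains $(l_i-L+1)^+$ of ours. The function $f(z)=(z-(L-1))^+$ on $z\ge0$ is superadditive: if $z,w\ge L-1$ then $z+w-(L-1)\ge (z-(L-1))+(w-(L-1))$, and if $w\le L-1$ then $f(w)=0$ and $f(z+w)\ge f(z)$. So $\sum_if(l_i)\le f(l)$ (and both are $0$ for $\Delta=\emptyset$). $\square$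

Example: in $\mathbb Z_7$, $\Delta=\{1,2,3,5\}$ contains two intervals of length $2$; the bound is $3$.

## 4. Complete factors: pouring parts into bins

This section proves Theorem 5 and settles all cases with $n\le ab$ or $m\le ab$. In Proposition 1 each part of $H$ had its own shift in $\mathbb Z_n$. If there are more than $n$ parts, let the colors be pairs $(p,q)\in\mathbb Z_n\times[t]$, where $[t]=\{1,\dots,t\}$, and think of $q$ as one of $t$ bins. We pour the parts, with sizes $\beta_j$, into $t$ bins of equal capacity $m/t$; a part may be divided among bins. Two parts may have the same shift only if they share no bin. The next lemma provides this.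

**Lemma 9 (bins).** Let $n\ge2$, $t\ge1$, let $\beta_1,\dots,\beta_b\ge0$ have sum $t\kappa$ with $\kappa>0$, and let $b\le t(n-1)+1$. There are $y_{jq}\ge0$ ($1\le j\le b$, $1\le q\le t$) with $\sum_qy_{jq}=\beta_j$ and $\sum_jy_{jq}=\kappa$, and a map $\varphi:[b]\to\mathbb Z_n$ that is injective on $\{j:y_{jq}>0\}$ for each $q$.

**Proof.** Induction on $t$. If $b\le n$, in particular if $t=1$, put $y_{jq}=\beta_j/t$ and take $\varphi$ injective. Let $t\ge2$ and $b>n$. Number the items so that $\beta_1\le\dots\le\beta_b$, and put $\sigma_i=\beta_1+\dots+\beta_i$, $\sigma_0=0$. We fill bin $t$ with at most $n$ items, all but one of them completely, and then use induction.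

*Case $\sigma_{n-1}>\kappa$.* Let $f$ be maximal with $\sigma_f\le\kappa$. Then $0\le f\le n-2$ and $\sigma_{f+1}>\kappa$. Bin $t$ gets the items $1,\dots,f$ completely and the amount $\kappa-\sigma_f<\beta_{f+1}$ of item $f+1$. Any $f+1$ items have sum at least $\sigma_{f+1}>\kappa$. Take $\lfloor b/(f+1)\rfloor\ge1$ disjoint groups of $f+1$ items: $\lfloor b/(f+1)\rfloor\,\kappa<t\kappa$. So $\lfloor b/(f+1)\rfloor\le t-1$, which means $b\le(t-1)(f+1)+f$, and
$$b-f\le(t-1)(f+1)\le(t-1)(n-1).$$
So induction applies to the items $f+1,\dots,b$ (with what is left of item $f+1$) and $t-1$ bins. Then choose $\varphi(1),\dots,\varphi(f)$ distinct and different from $\varphi(f+1)$; this is possible since $f+1\le n-1$. The items $1,\dots,f$ occur only in bin $t$, so $\varphi$ is as required.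

*Case $\sigma_{n-1}\le\kappa$.* Since $b\le t(n-1)+1\le tn$, the items split into $t$ groups of at most $n$ items; one group has sum at least $\kappa$, so the $n$ largest items have sum at least $\kappa$. If $\sigma_n\ge\kappa$, let $R=\{1,\dots,n-1\}$ and $j=n$. Otherwise pass from $\{1,\dots,n\}$ to $\{b-n+1,\dots,b\}$ by replacing one element at each step. Let $R\cup\{j\}$ be the first set of sum at least $\kappa$, where the previous set $R\cup\{i\}$ has sum less than $\kappa$. In both situations $|R|=n-1$ and
$$\sum_{i\in R}\beta_i\le\kappa\le\sum_{i\in R}\beta_i+\beta_j .$$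
Bin $t$ gets $R$ completely and the amount $\kappa-\sum_R\beta_i$ of item $j$. There remain $b-(n-1)\le(t-1)(n-1)+1$ items, including the possibly zero rest of $j$. Apply induction to them and $t-1$ bins, and give the elements of $R$ the $n-1$ values different from $\varphi(j)$. The items of $R$ occur only in bin $t$. $\square$

**Proof of Theorem 5, first part.** As in Section 2 let $H$ be complete multipartite with parts $B_1,\dots,B_b$. The condition on $t$ says $b\le t(n-1)+1$. Apply Lemma 9 with $\kappa=m/t$. Let $V(K_n)=\mathbb Z_n$. For $u\in B_j$ the vertex $(x,u)$ has the allowed colors $(x+\varphi(j),q)$ with $y_{jq}>0$, and puts the fraction $y_{jq}/\beta_j$ of its mass on $(x+\varphi(j),q)$.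

Every choice is proper. For fixed $u$, different $x$ have different first coordinates. If $(x,u)$ and $(x,v)$ with $u\in B_j$, $v\in B_{j'}$ share an allowed color $(p,q)$, then $\varphi(j)=\varphi(j')$ and $y_{jq},y_{j'q}>0$, so $j=j'$ and the two vertices are not adjacent.

For each $u\in B_j$ exactly one $x$, namely $p-\varphi(j)$, uses the first coordinate $p$. So the load of $(p,q)$ is $\sum_j\beta_j\cdot y_{jq}/\beta_j=m/t$, the same for all colors. Use Lemma 7. $\square$

Example: $K_2\square K_{7,1,1}$ with $t=2$, so $4$ colors. The sizes $1,1,7$ go into two bins of capacity $9/2$: each bin gets one singleton and $7/2$ of the large part, and $\varphi$ is $0$ on the singletons and $1$ on the large part. All loads are $9/2$. A rounding: in each copy the $7$ vertices are split $4+3$ on the two colors of one first coordinate, and the two singletons use the two colors of the other one. The classes have sizes $5,4,5,4$.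

**Proof of Theorem 5, second part.** We first show that $a(b-1)/(a-1)$ colors may be needed. Let $a,b\ge2$ and let $H=K_{s,1,\dots,1}$ with $b$ parts. Suppose $K_a\square H$ has an equitable $k$-coloring with $k<a(b-1)/(a-1)$. In each of the $a$ copies of $H$ the $b-1$ singletons use $b-1$ distinct colors, none of them used on the large part of that copy. So the large part uses at most $k-b+1$ colors, each at most $\lceil a(s+b-1)/k\rceil$ times. Hence
$$s\le(k-b+1)\Big(\frac{a(s+b-1)}k+1\Big).$$
The inequality $a(k-b+1)<k$ is equivalent to $k(a-1)<a(b-1)$, which holds. So the coefficient of $s$ on the right is less than $1$, and the inequality fails for all large $s$. Only finitely many $k$ are concerned. So for large $s$ we have $\chi_=(K_a\square H)\ge a(b-1)/(a-1)$.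

If $(a-1)\mid(b-1)$, the first part with $n=a$ and $t=(b-1)/(a-1)\ge1$ gives $\chi_=(K_a\square H)\le a(b-1)/(a-1)$ for every $H$ with $\chi(H)=b$. So the maximum is exactly $a(b-1)/(a-1)$. $\square$

**Corollary 10.** Let $2\le a\le b$. If $n\le ab$ or $m\le ab$, then $\chi_=(G\square H)\le ab$.

**Proof.** Let $n\le ab$; note that $G\square H$ is a spanning subgraph of $K_n\square H$. If $n\ge b$, Theorem 5 with $t=1$ gives an equitable $n$-coloring. If $n<b$, take $t=\lceil\frac{b-1}{n-1}\rceil\le\frac{b+n-3}{n-1}$ (here $n\ge a\ge2$). Then
$$nt\le\frac{n(b+n-3)}{n-1}\le2b-2\le ab .$$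
The middle inequality says $nb+n^2-3n\le2bn-2b-2n+2$, that is, $(n-2)(n+1)\le b(n-2)$, which is true because $n+1\le b$. Now let $m\le ab$. Then $H\subseteq K_m$ and $m\ge b\ge a$, and Theorem 5 for $K_m\square G$ with $t=1$ gives an equitable $m$-coloring. $\square$

**From now on $n,m\ge ab+1$**, and Theorem 4 remains. For $a=b=2$ it is a theorem of Lin and Chang: if $G$ and $H$ are nontrivial bipartite graphs, then $G\square H$ is equitably $4$-colorable. The other cases are $a\ge4$ with $4b$ colors (Section 6), $a=3$ with $3b$ colors (Section 7), and $a=2$, $b\ge3$ with $2b$ colors (Section 8).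

## 5. Slots, windows and labels for $a\ge3$

This section repairs Proposition 2. The blocks become intervals of real length $n/b$, and each of its $b$ colors is replaced by $g$ colors, so that a block meeting more than one part still has enough colors.

Let $g=3$ if $a=3$, and $g=4$ if $a\ge4$. The colors are the elements of $\mathbb Z_{gb}$. Index the parts of $H$ as $B_0,\dots,B_{b-1}$. Put
$$C=n/b>a\ge g .$$

**Definition (cells, slots, cuts).** Order $V(G)$ as $x_1,\dots,x_n$. The *cell* of $x_i$ is $[i-1,i]$. *Slot* $l$ is $[lC,(l+1)C]$ for $0\le l\le b-1$. The *cuts* are the points $lC$ with $1\le l\le b-1$. If the interior of its cell contains a cut (at most one, since $C>1$), $x_i$ is *shared* by two consecutive slots; otherwise it lies in one slot. In each slot a vertex has as mass the length of cell $\cap$ slot. A slot *meets* the parts that have positive mass in it; it is *pure* if it meets one part, and *mixed* otherwise. In a slot, the vertex shared at its left (right) cut, if any, is *left-shared* (*right-shared*).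

Cuts are multiples of $1/b$, so a shared vertex has in each of its two slots a mass that is a multiple of $1/b$ and at most $1-1/b$. The left-shared and right-shared vertices of a slot are different, since no cell interior contains two cuts.

Example: $b=3$, $n=10$, $C=10/3$. The cuts are $10/3$ and $20/3$. The vertex $x_4$ has mass $1/3$ in slot $0$ and $2/3$ in slot $1$; $x_7$ has mass $2/3$ in slot $1$ and $1/3$ in slot $2$. If parts of sizes $2,5,3$ are placed in this order, slot $0$ meets the first two parts with masses $2$ and $4/3$, slot $1$ is pure, and slot $2$ meets the last two parts with masses $1/3$ and $3$.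

**Step 1: windows make the $H$-edges proper.** Slot $l$ has the *positions* $gl+\delta$, $0\le\delta\le g-1$; $\delta$ is called a *local color*. If $x$ lies only in slot $l$, its *window* is $W_x=\{gl,\dots,gl+g-1\}$. If $x$ is shared by the slots $l$ and $l+1$, then $W_x=\{gl+\eta,\dots,gl+\eta+g-1\}$ with some $\eta$, $1\le\eta\le g-1$, chosen for this cut; so $x$ has the local colors $\eta,\dots,g-1$ in slot $l$ and $0,\dots,\eta-1$ in slot $l+1$. For $u\in B_j$ the vertex $(x,u)$ may only get colors in $W_x+gj$. Since $W_x$ consists of $g$ consecutive elements, the sets $W_x+gj$, $0\le j<b$, are pairwise disjoint in $\mathbb Z_{gb}$. So edges $(x,u)(x,v)$ are never monochromatic.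

**Step 2: labels make the $G$-edges proper.** For each $u\in B_j$ every position is given to at most one part of $G$. The vertex $(x,u)$ with $x\in A_i$ may use a position $\pi\in W_x$, that is, the color $\pi+gj$, only if $\pi$ is given to $A_i$. For fixed $u$, positions and colors correspond bijectively, so edges $(x,u)(y,u)$ are never monochromatic. Hence every choice from the allowed sets is a proper coloring. The labels may be different for different $u$, and this is where our freedom lies.

**Step 3: the problem splits into independent bundles.** The mass of $(x,u)$ in slot $l$ will be put on positions of slot $l$. For $u\in B_j$ the local color $\delta$ of slot $l$ is the color $g(l+j)+\delta$. So for $p\in\mathbb Z_b$ the *bundle* $\{gp+\delta:0\le\delta<g\}$ of colors receives from each $u\in B_j$ exactly the slot $l\equiv p-j\pmod b$. Call this a *row of type $l$* of bundle $p$. Each bundle has $m$ rows, each of mass $C$, and every type occurs in it because every $B_j$ is nonempty. Each pair ($u$, slot) belongs to exactly one bundle, so all rows of all bundles can be labelled independently. It suffices to show: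

$$\begin{array}{l}\text{In each bundle the rows can be labelled and their masses distributed, respecting windows}\\ \text{and labels, so that each of the } g \text{ local colors receives } mC/g.\end{array}\tag{1}$$

Then every color has load $mC/g=N/(gb)$, and Lemma 7 gives an equitable $gb$-coloring.

## 6. Four local colors: $a\ge4$

With blocks in an arbitrary order a slot may meet many parts. For instance let $a=b=4$, $n=17$, $C=17/4$, with parts of sizes $1,1,1,14$ placed in this order: slot $0$ meets all four. But small parts can be spread out.

**Lemma 11 (ordering).** Let $2\le a\le b$ and $n>ab$. Then $V(G)$ can be ordered so that each slot meets at most two parts.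

**Proof.** Let $r=\lfloor C\rfloor\ge a$.

**Integer $C$.** There are no shared vertices. We show by induction on $K$: $I\ge1$ parts of positive sizes with total $Kr$, $I\le K$, can be put into $K$ bins of $r$ cells so that each bin meets at most two parts. (Apply this with $K=b$, $I=a$.) If $I=1$, this is trivial; let $I\ge2$, hence $K\ge2$. If some part $s$ has size at most $r$, the other $I-1\le K-1$ parts have total at least $(K-1)r$, so one of them has size at least $r$; fill one bin with $s$ and $r-|s|$ cells of that part. Part $s$ is finished, so at most $I-1\le K-1$ parts are left for $K-1$ bins. If all parts have size greater than $r$, then $Ir<Kr$, so $I\le K-1$; fill one bin from one part.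

**Non-integer $C$: the bins.** Let $\varepsilon=C-r\in(0,1)$ and $c_k=\lceil kC\rceil$ for $0\le k\le b$. So $c_0=0$, $c_b=n$, and $N_k=c_{k+1}-c_k\in\{r,r+1\}$. The cells meeting the interior of slot $k$ are those with index $i>kC$ and $i-1<(k+1)C$. So they are among the *new* cells $c_k+1,\dots,c_{k+1}$, called bin $k$, and, for $k\ge1$, the cell $c_k$.

**Non-integer $C$: parts of size exactly $r$.** We place these first, because they are awkward later. Let $w$ be their number. Then $w\le a-1$, since $ar\le br<bC=n$. Let $x$ be a largest part; $|x|\ge n/a\ge n/b=C$, so $|x|\ge r+1$. Place the $w$ parts of size $r$ consecutively and then, if $w\ge1$, cells of $x$ up to cell $c_w$. These are $c_w-wr=\lceil w\varepsilon\rceil$ cells of $x$, and $1\le\lceil w\varepsilon\rceil\le w\le a-1<|x|$ if $w\ge1$. For $k\le w-1$ we have $(k+1)\varepsilon\le w\le r$, so slot $k$ lies in $[kr,(k+2)r]$, and it ends at or before $wC\le c_w$. So it meets only the $(k+1)$st of these parts and the $(k+2)$nd (or $x$, if $k=w-1$).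

**Non-integer $C$: filling the other bins.** We fill the bins $k=w,\dots,b-1$ in order. Before filling bin $k$ let $K=b-k$ be the number of bins left, $I$ the number of parts with cells left, $R_y$ the number of cells left of the part $y$, and let $x$ now denote the part containing cell $c_k$ (for $k=0$: the largest part). The number of cells left is
$$n-\lceil kC\rceil=\lfloor KC\rfloor=N_k+\lfloor(K-1)C\rfloor ,$$
which is at least $Kr$ and at least $N_k+(K-1)r$; in particular $I\ge1$. We keep the invariant

1. every part other than $x$ with cells left is untouched and has size $\ne r$;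
2. $I\le K$;
3. $I\le K-1$ if $R_x=0$.

It holds at $k=w$: there $R_x>0$ and $I=a-w\le b-w$.

*Case 1: $R_x>0$ and some untouched $s\ne x$ has $|s|\le r-1$.* Then $I\ge2$, so $K\ge2$.

Case 1a: $R_x\ge N_k-|s|$. Place $s$, then $N_k-|s|\ge1$ cells of $x$. Part $s$ finishes; if $x$ finishes too, two parts finish. So with $K'=K-1$ the new number $I'$ satisfies $I'\le K'$, and $I'\le K'-1$ if $x$ has no cell left. The new last cell is in $x$. The cell $c_k$ and the new cells meet only $x$ and $s$.

Case 1b: $R_x<N_k-|s|$. The other $I-1\le K-1$ parts have total at least $N_k-R_x+r(K-1)>r(K-1)$, so a largest one, $y$, has $|y|\ge r+1\ge N_k$ (it is untouched). Place the $R_x$ remaining cells of $x$, then $N_k-R_x\ge1$ cells of $y$. Part $x$ finishes, and at least $R_x\ge1$ cells of $y$ are left. So $I'=I-1\le K'$, the new last cell is in $y$, and only $x,y$ are met.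

*Case 2: $R_x=0$ and some untouched part has size at most $r-1$.* Then $1\le I\le K-1$. The average remaining size is at least $rK/(K-1)>r$, so a largest part $y$ has at least $r+1\ge N_k$ cells. Place $N_k$ cells of $y$. Then $I'\le I\le K'$, and $I'=I-1\le K'-1$ if $y$ finishes. Only $x$ (in cell $c_k$) and $y$ are met.

In Cases 1 and 2 item 1 of the invariant persists too: the only touched part that may have cells left is the one containing the new last cell.

*Case 3: all untouched parts other than $x$ have size at least $r+1$.* Place the rest of $x$ and then all other parts as consecutive blocks, filling all remaining bins. For $k'\ge k$, the cells $c_{k'},\dots,c_{k'+1}$ (without cell $0$) are at most $r+2$ consecutive cells, starting not before cell $c_k\in x$ (not before the first cell of $x$ if $k=0$). If they met three parts, a complete block of an untouched part, of at least $r+1$ cells, would lie among them, with at least one more cell before and one after: at least $r+3$ cells, a contradiction.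

By item 1 of the invariant one of the cases applies at each step. $\square$

In the example with sizes $1,1,1,14$ we have $r=4$, $w=0$, $(c_0,\dots,c_4)=(0,5,9,13,17)$. Case 1a fills the first three bins with one small part each and then $4,3,3$ cells of the large part; Case 3 puts its last $4$ cells in bin $3$.

**Windows for $g=4$.** Take an order as in Lemma 11 and $\eta=2$ at every cut. So a left-shared vertex has the local list $\{0,1\}$ and a right-shared one $\{2,3\}$. Let
$$S_0=\{0,2\},\qquad S_1=\{1,3\}.$$
Each of $S_0,S_1$ meets each of $\{0,1\}$ and $\{2,3\}$ in exactly one color. So whichever of the two sets a part receives, its shared vertices still have a color. We first balance $S_0$ against $S_1$, and then balance inside each $S_i$.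

Fix a bundle. Each row meets at most two parts, with masses $P\ge Q\ge0$, $P+Q=C$; put $d=P-Q\in[0,C]$. Let $\phi$ be one row of type $0$; slot $0$ has no left-shared vertex, and this flexible row will repair the balance.

**Step 1: the rows other than $\phi$.** One part is given $S_0$ and the other $S_1$. If a part is given $S_i$, its unshared vertices may use $S_i$, its left-shared vertex the single color of $S_i\cap\{0,1\}$, its right-shared vertex the single color of $S_i\cap\{2,3\}$. Sort these rows so that $d_1\ge\dots\ge d_{m-1}$, and give $S_1$ to the larger part in rows of odd index and to the smaller part in rows of even index. Over these rows, (mass on $S_0$) $-$ (mass on $S_1$) is $-D$ with $D=d_1-d_2+d_3-\cdots\in[0,C]$.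

**Step 2: the row $\phi$.** It must put mass $(C+D)/2$ on $S_0$, and the remaining $(C-D)/2$ on $S_1$. Put $y=(C+D)/2-Q$. Then $0\le y\le P$, because $Q\le C/2$ and $D\le C$.

If the right-shared vertex lies in the smaller part, the smaller part is given $\{2\}$ and put on color $2$. The larger part, all of whose vertices are unshared, is given $\{0,1,3\}$, and puts $y$ on color $0$ and the rest on $\{1,3\}$.

Otherwise the smaller part, which is empty or has only unshared vertices, is given $\{0\}$ and put on color $0$. The larger part is given $\{1,2,3\}$, and puts $y$ on color $2$ and the rest on color $3$; all its vertices may use $2$ and $3$.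

In both cases $S_0$ receives $Q+y=(C+D)/2$.

**Step 3: balancing inside $S_0$ and inside $S_1$.** Now $S_0$ and $S_1$ carry mass $mC/2$ each. Keep the masses on $S_i$ and split them evenly between its two colors, using Lemma 6 with targets $mC/4$. A row other than $\phi$ has at most one vertex confined to a given color (a left-shared one for colors $0,1$, a right-shared one for colors $2,3$), of mass at most $1-1/b$; and $\phi$ contributes at most $C$. So the mass confined to one color is at most
$$(m-1)\Big(1-\frac1b\Big)+C\le m-5+C ,$$
as $(m-1)/b\ge a\ge4$. Since $C>4$ and $m>4$, we have $\frac{mC}4-C=\frac{C(m-4)}4>m-4>m-5$. So the confined mass is at most $mC/4$, and the even split exists. This proves (1) for $g=4$: for $a\ge4$, $G\square H$ is equitably $4b$-colorable.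

## 7. Three local colors: $a=3$

Now $b\ge3$, $n,m\ge3b+1$ and $C>3$. With three local colors the trick with $S_0,S_1$ is not available: a window of three consecutive positions leaves a shared vertex only one local color in one of its two slots. We decide at each cut which slot has to bear this, and then group the rows.

**Step 1: the order.** Let $A_1$ be a largest part, and order $V(G)$ as $A_2,A_1,A_3$. The two part boundaries have distance $\alpha_1\ge n/3\ge n/b=C$, so no open slot contains both. So each slot meets at most two parts, at most two slots are mixed, and each mixed slot meets $A_1$. In a mixed slot with left part $f$ and right part $f'$ the boundary is an integer in the open slot; hence the left-shared vertex, if any, is in $f$ and the right-shared one in $f'$. So each of the two parts has at most one shared vertex in the slot.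

**Step 2: short and long lists.** At each cut with a shared vertex make one adjacent slot *short*: there the vertex has one local color, $\{2\}$ if it is the left slot, $\{0\}$ if it is the right slot. The other slot is *long*: there the list is $\{1,2\}$ if it is the left slot, $\{0,1\}$ if it is the right slot. Left short is $\eta=2$, right short is $\eta=1$. The rule is as follows.

- If one of the two slots is pure, make a pure one short.
- If both are mixed, then both boundaries lie in these two slots, so $A_1$ lies in these two slots and has mass at least $\alpha_1/2\ge C/2$ in one of them; make that one short.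

In the second situation the cut lies between the two boundaries, which are integers, so the vertex shared there is in $A_1$. A mixed slot is short only at a cut between two mixed slots, so at no more than one cut.

In a mixed slot let $P$ denote a part, and also its mass, with $P\ge C/2$, chosen to be $A_1$ if the slot is short at a cut; let $Q=C-P>0$ be the other one. If the slot is short at a cut, the vertex shared there is in $A_1=P$. So the shared vertex in $Q$, if any, has a long list.

In the example of Section 5 (parts $2,5,3$ in this order), slot $1$ is short at both cuts. In slot $0$ we have $P=2$, $Q=4/3$ with $Q$ on the right; in slot $2$, $P=3$ and $Q=1/3$ with $Q$ on the left.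

**Step 3: two labellings of a mixed row.** The reflection of the line together with $\delta\mapsto2-\delta$ preserves all rules. So we describe only the case that $Q$ is on the left. Then the shared vertex of $Q$, if any, is left-shared with list $\{0,1\}$. The shared vertex of $P$ (mass $\lambda<1$; $\lambda=0$ if there is none) is right-shared with list $\{1,2\}$ or $\{2\}$. The two labellings are: in I, $Q$ gets $\{0\}$ and $P$ gets $\{1,2\}$; in II, $Q$ gets $\{1\}$ and $P$ gets $\{0,2\}$. All vertices keep an allowed color. In the notation after Lemma 6:

| | color $0$ | color $1$ | color $2$ |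
|---|---|---|---|
| I | $\min=\max=Q$ | $\min=0$, $\max\ge P-\lambda$ | $\min\le\lambda$, $\max=P$ |
| II | $\min=0$, $\max\ge P-\lambda$ | $\min=\max=Q$ | $\min\le\lambda$, $\max=P$ |

In I the unshared vertices of $P$ have list $\{1,2\}$, and the shared one $\{1,2\}$ or $\{2\}$. In II they have $\{0,2\}$ and $\{2\}$.

In a *pure* row all three colors are given to its part. With left-shared and right-shared masses $\lambda',\lambda''<1$ (lists $\{0\}$ or $\{0,1\}$, and $\{2\}$ or $\{1,2\}$):

| | color $0$ | color $1$ | color $2$ |
|---|---|---|---|
| pure | $\min\le\lambda'$, $\max\ge C-\lambda''$ | $\min=0$, $\max\ge C-\lambda'-\lambda''$ | $\min\le\lambda''$, $\max\ge C-\lambda'$ |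

This last table is symmetric under the reflection, so a mixed row may be reflected together with a pure row.

**Step 4: uniform groups.** Call a group of $s$ rows of a bundle *uniform* if it can be labelled and distributed with $sC/3$ on each local color. By Lemma 6 we need $\sum\min\le sC/3\le\sum\max$ for each color, the sums over the rows of the group. Recall $C>3$, so $C-1\ge\frac23C$ and $2\le\frac23C$.

(i) *One pure row is uniform.* Indeed $\min\le1\le C/3$ and $\max\ge C-2\ge C/3$.

(ii) *Two rows of the same mixed type are uniform*, one with labelling I and one with II. Colors $0$ and $1$: $\sum\min=Q\le C/2\le\frac23C$ and $\sum\max\ge Q+P-\lambda\ge C-1\ge\frac23C$. Color $2$: $\sum\min\le2\le\frac23C$ and $\sum\max=2P\ge C$.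

(iii) *One mixed and one pure row are uniform.* If $Q\ge1$, use II.

- Color $0$: $\sum\min\le1$, and $\sum\max\ge P-\lambda+C-\lambda''\ge\frac32C-2\ge\frac23C$.
- Color $1$: $\sum\min=Q\le C/2$, and $\sum\max\ge Q+C-2\ge C-1\ge\frac23C$.
- Color $2$: $\sum\min\le2\le\frac23C$, and $\sum\max\ge P+C-1\ge\frac23C$.

If $Q<1$, use I.

- Color $0$: $\sum\min\le Q+\lambda'<2\le\frac23C$, and $\sum\max\ge C-1\ge\frac23C$.
- Color $1$: $\sum\min=0$, and $\sum\max\ge P-\lambda+C-2\ge2C-4\ge\frac23C$, since $P>C-1$ and $C>3$.
- Color $2$: as before.

(iv) *If $b=3$, five rows of the same mixed type are uniform.* Here all masses are multiples of $\frac13$, so $\lambda\le\frac23$ and $Q\ge\frac13$; and $n\ge10$, so $C\ge\frac{10}3$. Use I in three rows and II in two. The target is $\frac53C$.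

- Color $0$: $\sum\max\ge3Q+2(P-\lambda)=2C+Q-2\lambda\ge\frac53C$, since $\frac C3+Q\ge\frac{10}9+\frac13=\frac{13}9\ge\frac43\ge2\lambda$. And $\sum\min=3Q\le\frac32C$.
- Color $1$: $\sum\max\ge3(P-\lambda)+2Q=2C+P-3\lambda\ge\frac53C$, since $\frac C3+P\ge\frac56C\ge2\ge3\lambda$. And $\sum\min=2Q\le C$.
- Color $2$: $\sum\max=5P\ge\frac52C$. And $\sum\min\le5\lambda\le\frac{10}3\le\frac53C$.

**Step 5: grouping the rows of a bundle.** Let $N_0$ be the number of pure rows; $N_0\ge b-2\ge1$, since every type occurs and at most two types are mixed. Let $N_1,N_2$ be the numbers of rows of the (at most two) mixed types. Pair rows of equal mixed type by (ii); at most one row per mixed type is left over. If there are at most $N_0$ leftovers, combine each with a pure row by (iii), and use (i) for the other pure rows.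

Otherwise there are two leftovers and $N_0=1$, so $b=3$ and $N_1,N_2$ are odd. Then $N_1+N_2=m-1\ge9$ is even, hence at least $10$, so some $N_i\ge5$. Use (iv) once for this type and pairs for the rest of it, an even number of rows. Use pairs for the other type, and put its leftover with the pure row by (iii).

This proves (1) for $g=3$: for $a=3$, $G\square H$ is equitably $3b$-colorable.

## 8. Two palettes: $a=2$, $b\ge3$

We need $2b$ colors, so the framework of Section 5 would have $g=2$. Then $\eta=1$, every left-shared vertex has the single local color $0$ and every right-shared vertex the single local color $1$. Here is an order for which this is too rigid. Let $b=3$, $n=7$, $C=7/3$, with a part of $3$ vertices placed first and a part of $4$ vertices after it. In slot $1$ the first part has mass $2/3$ and contains the left-shared vertex $x_3$; the second has mass $5/3$ and contains the right-shared vertex $x_5$. So in every row of type $1$ color $0$ carries $2/3$ and color $1$ carries $5/3$. If $H$ has parts of sizes $5,1,1$, some bundle has five rows of type $1$, with a total difference of $5$, and the two other rows have total mass $14/3<5$.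 No labelling balances this bundle.

So for $a=2$ we do something else: divide $H$ into two halves and the colors into two palettes, let the two parts of $G$ use the palettes in opposite ways, and balance each palette.

### 8.1 Halves of $H$, palettes, and the odd vertex

Here $n,m\ge2b+1$.

**Step 1: halving $H$.** Let $G$ have parts $A_0,A_1$ with $\alpha_0\ge\alpha_1\ge1$, $D=\alpha_0-\alpha_1$, and let $\beta_1\ge\dots\ge\beta_b$. Put $O_0=B_2\cup B_4\cup\cdots$ and $O_1=B_3\cup B_5\cup\cdots$. Comparing terms, $|O_1|\le|O_0|\le|O_1|+\beta_1$; since $|O_0|+|O_1|+\beta_1=m$, we get $|O_0|\le m/2$. Let $M=\lfloor m/2\rfloor\ge b$, and let $\epsilon=1$ if $m$ is odd, $\epsilon=0$ otherwise. So $|O_1|\le|O_0|\le M$, and we can write $B_1=E_0\sqcup E_1$ ($m$ even) or $B_1=E_0\sqcup E_1\sqcup\{u\}$ ($m$ odd) with $e_l=|E_l|=M-|O_l|$; indeed $2M-(m-\beta_1)=\beta_1-\epsilon$. Put $X_l=O_l\cup E_l$. Then $|X_l|=M$ and $0\le e_0\le e_1$.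

Let $h_0=\lfloor b/2\rfloor+1$ and $h_1=\lfloor(b+1)/2\rfloor$. Then $O_l$ consists of $h_l-1\ge1$ parts, and
$$h_0+h_1=b+1,\qquad b\ge2h_0-2,\qquad b\ge2h_1-1,\qquad h_1\le h_0\le b-1 .\tag{2}$$

Example: $b=3$ and sizes $3,2,2$ give $m=7$, $M=3$, $O_0=B_2$, $O_1=B_3$, $e_0=e_1=1$, and one vertex $u$ of $B_1$ is left over; $h_0=h_1=2$.

**Step 2: palettes.** The colors are $W_0\sqcup W_1$ with $|W_p|=b$. Fix a color $*\in W_0$. For $v\in X_l$ and $x\in A_i$, $(x,v)$ gets a color in $W_{l+i}$ (index mod $2$).

If $m$ is even, this covers all vertices. If $m$ is odd, the vertices $(x,u)$ remain. Sending them to $W_1$ for all $x\in A_0$ and to $W_0$ for all $x\in A_1$ would be proper, but would make the palettes differ by $D$. So some $x\in A_0$ must have $(x,u)$ in $W_0$ too, where they must be kept apart from the $(y,u)$ with $y\in A_1$; the color $*$ serves this purpose. Choose disjoint $Z,Y\subseteq A_0$ as in Step 3. Call the vertices of $A_0\setminus(Z\cup Y)$ *ordinary*. Then $(x,u)$ goes to $W_0$ for $x\in A_1\cup Z$, to $W_1$ for ordinary $x$, and with mass $\frac12$ to each of $W_0,W_1$ for $x\in Y$. Moreover, in $W_0$ we require: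

$$(x,u)\text{ uses only } * \text{ if } x\in A_1,\text{ and only colors of } W_0\setminus\{*\}\text{ if } x\in Z\cup Y.\tag{U}$$

**Step 3: the choice of $Z$ and $Y$.** If $m$ is even, $Z=Y=\emptyset$. Let $m$ be odd.

- If $n$ is even, $D$ is even. If $D/2$ is even, take $|Z|=D/2$ and $Y=\emptyset$. If $D/2$ is odd, take $|Z|=D/2-1$ and $|Y|=2$.
- If $n$ is odd, $D$ is odd. Let $|Z|$ be the even one of $(D-1)/2$ and $(D+1)/2$, and $Y=\emptyset$.

So $|Z|$ is always even. The number $\nu$ of ordinary vertices is at least $b$. For $m$ even, $\nu=\alpha_0\ge n/2>b$. For $m$ odd and $n$ even, $\nu\ge\alpha_0-\frac D2-1=\frac n2-1\ge b$, as $n\ge2b+2$. For $m,n$ odd, $\nu\ge\alpha_0-\frac{D+1}2=\frac{n-1}2\ge b$. In particular $Z$ and $Y$ can be chosen.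

**Step 4: labels, and why every choice is proper.** For each $x\in V(G)$ (a *row*) and each $p\in\{0,1\}$, each color of $W_p$ is given to at most one part of $H$, and $(x,v)$ uses only colors given to the part of $v$. Edges $(x,v)(x,v')$ are then fine. Consider an edge $(x,v)(y,v)$ with $x\in A_0$, $y\in A_1$. If $v\ne u$, the two vertices use different palettes. If $v=u$, then $W_1$ is used only by vertices $(x,u)$ with $x\in A_0$, and in $W_0$ rule (U) separates $A_1$ from $A_0$.

**Step 5: the loads of the palettes.** Let $S_p$ be the total mass in $W_p$. For $m$ even, $S_0=S_1=nM=N/2$. For $m$ odd,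
$$S_0=nM+\alpha_1+|Z|+|Y|/2 .$$
For $n$ even this is $nM+\alpha_1+\frac D2=nM+\frac n2=\frac N2$. For $n$ odd it is $nM+\alpha_1+\frac{D\pm1}2=nM+\frac{n\pm1}2=\frac{N\pm1}2$. So if $N$ is even, $S_0=S_1=N/2$. If $N$ is odd, $\{S_0,S_1\}=\{\frac{N-1}2,\frac{N+1}2\}$; writing $N=2bq+r_0$ with $1\le r_0\le2b-1$ ($r_0$ is odd), we have $bq\le\frac{N-1}2$ and $\frac{N+1}2\le bq+b$, so both $S_p/b$ are in $[q,q+1]$. By Lemma 7 it suffices that all loads in $W_p$ equal $S_p/b$.

**Step 6: groups of rows.** Call a group of rows *uniform in palette $p$* if it can be labelled and distributed there, respecting (U), so that each of the $b$ colors of $W_p$ gets $1/b$ of the mass of the group in this palette. It suffices to partition the rows into groups that are uniform in both palettes. Since uniformity is symmetric in the colors, we may decide separately for each group which color of $W_0$ is named $*$, and then rename.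

Write $(z;O)$ for the list of the masses of the parts of $H$ in a row: $z$ on $B_1$, followed by the sizes of the parts in $O$. Zero masses are dropped. The rows are:

| | ordinary | $Z$ | $Y$ | $A_1$ |
|---|---|---|---|---|
| palette $0$ | $(e_0;O_0)$ | $(e_0+1;O_0)$ | $(e_0+\frac12;O_0)$ | $(e_1+\epsilon;O_1)$ |
| palette $1$ | $(e_1+\epsilon;O_1)$ | $(e_1;O_1)$ | $(e_1+\frac12;O_1)$ | $(e_0;O_0)$ |

The groups are: pairs in $Z$; the pair $Y$ (if nonempty); pairs in $A_1$, with one row $x_1$ set aside if $\alpha_1$ is odd; a *block* of $o\in\{b-1,b\}$ ordinary rows with $o\equiv\nu\pmod2$, to which $x_1$ (if any) is added; and the remaining ordinary rows in pairs.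

### 8.2 Pairs of rows with the same list, and trees

In one row a color can be given to only one part, so one row alone is rigid. In two rows a color may be given to part $j$ in the first and to part $j'$ in the second. For example, two rows with list $(3,1)$ are uniform on two colors: on one color put load $3$ of part $1$ in the first row and load $1$ of part $2$ in the second row, and vice versa on the other color. In general, pairs $jj'$ become edges of a tree.

**Lemma 12 (tree).** Let $h\ge1$, $B>0$, and $d_1,\dots,d_h\ge0$ with sum $(h-1)B$. There are a tree on $[h]$ and numbers $y_{j,e}\ge0$ ($j\in e$) with $y_{j,e}+y_{j',e}=B$ for each edge $e=jj'$ and $\sum_{e\ni j}y_{j,e}=d_j$ for each $j$. If $h\ge2$ and $d_1\le B$, vertex $1$ can be made a leaf.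

**Proof.** Induction on $h$; $h=1$ is trivial. For $h\ge2$ choose $s$ with $d_s\le B$; it exists by averaging, and we take $s=1$ if $d_1\le B$ and vertex $1$ is to be a leaf. The largest $d_l$ with $l\ne s$ is at least $\frac{(h-1)B-d_s}{h-1}\ge B-d_s$. Take the edge $e=sl$ with $y_{s,e}=d_s$, $y_{l,e}=B-d_s$; delete $s$ and lower $d_l$ by $B-d_s$. The new sum is $(h-2)B$; apply induction. The vertex $s$ is a leaf. $\square$

**Lemma 13 (pairs).** Two rows with the same list $d_1,\dots,d_h>0$ (sum $M'$, $h\ge1$) and no restriction (U) are uniform on $c$ colors if $c\ge2h-2$ and $c\ge h$.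

**Proof.** Let $C'=M'/c$; each color must get $2C'$. In what follows $C'$ is fixed, while $c$ and the list change, always with $\sum d_j=cC'$ and $c\ge2h-2$.

While $h\ge1$ and $c>2(h-1)$, we have $c\ge2h-1\ge h$, so some $d_j\ge C'$. *Lock* a color: give it to part $j$ in both rows, with load $C'$ in each. Lower $d_j$ by $C'$ (drop the part if it becomes $0$) and lower $c$ by $1$; $c\ge2h-2$ persists. If $h=0$ is reached, then $c=0$ and we are done. Otherwise we reach $c=2(h-1)$, and here $h\ge2$, since $h=1$ would give $\sum d_j=0$.

Now apply Lemma 12 with $B=2C'$; the sum is $2(h-1)C'=(h-1)B$. For each edge $e=jj'$ use two colors $e^+,e^-$, together $2(h-1)=c$ colors. On $e^+$ row 1 has part $j$ with load $y_{j,e}$ and row 2 has part $j'$ with load $y_{j',e}$. On $e^-$ row 1 has $j'$ with load $y_{j',e}$ and row 2 has $j$ with load $y_{j,e}$. In each row part $j$ gets $\sum_{e\ni j}y_{j,e}=d_j$ in total, and each color gets $B=2C'$. Since there is no restriction, the vertices of a part can be split to produce these loads. $\square$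

In each locking step we may choose which part to lock, as long as its current mass is at least $C'$ and $c>2(h-1)$.

**Unrestricted pairs.** Every list in the table has at most $h_0$ or at most $h_1$ parts, and $b\ge2h_0-2\ge2h_1-2$ and $b\ge h_0\ge h_1$ by (2). So by Lemma 13 with $c=b$ all pairs without restriction (U) are uniform in each palette. Restricted pairs occur only in palette $0$ with $m$ odd, and are treated now.

**Pairs in $A_1$ (palette $0$, $m$ odd).** It suffices that in each row $B_1$ has load at least $1$ on $*$: then put $(x,u)$ on $*$ and distribute the other vertices of $B_1$ on the remaining loads. The list is $(e_1+1;O_1)$ with exactly $h_1$ parts, $M'=M+1$, and $C'=\frac{M+1}b=\frac{m+1}{2b}>1$. From $e_0+e_1+1=\beta_1\ge m/b$ and $e_1\ge e_0$ we get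
$$z=e_1+1\ge\frac{\beta_1+1}2\ge\frac{m+b}{2b}\ge C' .$$
As $b\ge2h_1-1$, a first lock is available, and we can lock a color for $B_1$ first; name it $*$. Each row has load $C'\ge1$ of $B_1$ there. Continue as in Lemma 13.

**Pairs in $Z$ and the pair $Y$ (palette $0$, $m$ odd).** Let $\theta=1$, respectively $\theta=\frac12$, be the mass of $(x,u)$ in palette $0$. It suffices that in each row $B_1$ has load at least $\theta$ off $*$. The list is $(e_0+\theta;O_0)$ with exactly $h_0$ parts, $M'=M+\theta$, $C'=(M+\theta)/b>1$, and $z=e_0+\theta\ge\theta$.

*$b$ even.* Then $b=2h_0-2$ and $h_0\ge3$, so no lock occurs and Lemma 12 is used with $B=2C'$. If $z\le B$, make $B_1$ a leaf. The tree has $h_0-1\ge2$ edges, so some edge $e$ avoids $B_1$; name $e^+$ as $*$. Then $B_1$ has load $z\ge\theta$ off $*$. If $z>B$, then $B_1$ has degree at least $2$, since its load on each edge is at most $B$. Let $e\ni B_1$ be an edge with minimal $B_1$-load, so this load is at most $z/2$; name $e^+$ as $*$. Off $*$ each row has $B_1$-load at least $z/2>C'>1\ge\theta$.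

*$b$ odd.* Then $b=2h_0-1$, so a first lock is available. If some part of $O_0$ has mass at least $C'$, lock it first and name that color $*$; then $B_1$ has load $z\ge\theta$ off $*$. Otherwise all $\frac{b-1}2$ parts of $O_0$ have mass less than $C'$, so
$$z>bC'-\tfrac{b-1}2C'=\tfrac{b+1}2C'\ge2C' .$$
Lock $B_1$ first and name the color $*$; off $*$ its load is $z-C'>C'>1\ge\theta$. In both cases continue as in Lemma 13.

So all pairs are uniform in both palettes.

### 8.3 The block: rotating ordinary rows

Put $c=b$ and consider one palette. The $o$ ordinary rows of the block have one list $d_1\ge\dots\ge d_h>0$ with sum $M_1$, and $x_1$, if present, has a list $d'_1\ge\dots\ge d'_{h'}>0$ of integers with sum $M_2$; the parts are numbered anew for each list. From the table, the ordinary list and the $A_1$-list use different sets $O_l$, so one has at most $h_0$ parts and the other at most $h_1$. Hence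
$$h,h'\ge1,\quad h+h'\le c+1,\quad h\le c-1,\quad M_1,M_2\ge M\ge c,\quad|M_1-M_2|\le1,\quad d_1\ge M_1/h .\tag{3}$$
(If $x_1$ is absent, only the statements about the ordinary list are used.) Ordinary rows are not restricted by (U): in palette $0$ they do not contain $u$. The row $x_1$ is restricted only in palette $0$ with $m$ odd.

**Without $x_1$.** If $o=c$, row $i\in\mathbb Z_c$ gives part $j$ the single color $i+j$. Since $h\le c$ this is a valid labelling, and each color gets $\sum_jd_j=M_1=oM_1/c$. If $o=c-1$, one color gets load $M_1/c\le M_1/h\le d_1$ of part $1$ in each row. The remaining list $(d_1-M_1/c,d_2,\dots,d_h)$, of sum $\frac{c-1}cM_1$, rotates in the same way on the other $c-1\ge h$ colors in the $c-1$ rows. Each color gets $(c-1)M_1/c$.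

**With $x_1$: the condition to check.** We use Lemma 6 with target $T=(oM_1+M_2)/c$ for each color. Let $\Gamma_j\ne\emptyset$ be the set of colors given to part $j$ in row $x_1$; all $c$ colors will be given. Let $\Delta$ be a proper nonempty set of $l$ colors, and let $\mathrm{conf}(\Delta)$ be the mass of row $x_1$ confined to $\Delta$. For $\Delta=\emptyset$ and for all colors the condition of Lemma 6 is trivial.

In palette $0$ with $m$ odd, $(x_1,u)$ is an item of mass $1$ with allowed set $\{*\}$, where we name $*$ one of the colors of $\Gamma_B$, the set given to the part $B_1$ in row $x_1$. The rest of that part has allowed set $\Gamma_B$. The part $B_1$ has mass $z'=e_1+1\ge\frac{\beta_1+1}2\ge2$ in this row, since the integer $\beta_1\ge m/b$ is greater than $2$. So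
$$\mathrm{conf}(\Delta)=\sum_{j:\,\Gamma_j\subseteq\Delta}d'_j\quad\big(+\,1\ \text{ if } *\in\Delta\text{ and }\Gamma_B\not\subseteq\Delta\big).\tag{4}$$
The *extra $1$* occurs only in palette $0$ with $m$ odd, when $M_1=M$ and $M_2=M+1$. If it occurs, the color $*\in\Delta$ belongs to no fully confined part. So the fully confined parts use at most $l-1$ colors, and their mass is at most $M_2-z'$.

**Case $o=c$.** In row $i\in\mathbb Z_c$ the parts $2,\dots,h$ get single consecutive colors, rotating with $i$; part $1$ gets the remaining cyclic interval of $c-h+1$ colors. For each $j\ge2$ exactly $l$ rows have part $j$ confined to $\Delta$. By Lemma 8 at most $(l-(c-h))^+$ rows have part $1$ confined. So the confined mass of the ordinary rows is at most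
$$(M_1-d_1)l+d_1(l-(c-h))^+=M_1l-d_1\min(l,c-h).$$
As $lT=lM_1+lM_2/c$, it suffices that
$$\mathrm{conf}(\Delta)-\frac{lM_2}c\le d_1\min(l,c-h).\tag{5}$$

*Labels of $x_1$.* Let $q=M_2/(c+1-h')$, where $c+1-h'\ge h\ge1$, and give part $j$ of $x_1$ at least $t'_j=\lceil d'_j/q\rceil$ colors, using all $c$ colors. This is possible since $\sum t'_j<M_2/q+h'=c+1$. Then
$$\mathrm{conf}(\Delta)\le\min(lq,M_2).$$
Without the extra $1$ this is clear, since $d'_j\le q|\Gamma_j|$. With it, $\mathrm{conf}(\Delta)\le(l-1)q+1\le lq$ as $q\ge M_2/c\ge1$, and $\mathrm{conf}(\Delta)\le M_2-z'+1\le M_2$.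

*We have $M_2/c\le d_1$.* Indeed $h\le c\le M_1\le(c-h)M_1$ gives $h(M_1+1)\le cM_1$, so $M_2/c\le(M_1+1)/c\le M_1/h\le d_1$.

*Condition (5) for $l\le c-h$.* We have $q\le M_2/h$. Also $\frac{M_2}h-\frac{M_2}c\le\frac{M_1}h\le d_1$, because $M_2-M_1\le1\le\frac{hM_2}c$. So $\mathrm{conf}(\Delta)-l\frac{M_2}c\le l\big(q-\frac{M_2}c\big)\le ld_1$.

*Condition (5) for $l>c-h$.* The function $l\mapsto\min(lq,M_2)-l\frac{M_2}c$ is nondecreasing up to $l=M_2/q=c+1-h'$ and decreasing afterwards. So it is at most its value there, which is $M_2-(c+1-h')\frac{M_2}c=(h'-1)\frac{M_2}c\le(c-h)d_1$.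

**Case $o=c-1$.** Let $\omega$ be one color and call the others $\mathbb Z_{c-1}$. In row $i\in\mathbb Z_{c-1}$ the parts $2,\dots,h$ get single consecutive colors of $\mathbb Z_{c-1}$, rotating with $i$; part $1$ gets $\omega$ and the remaining interval of $t=c-h\ge1$ colors of $\mathbb Z_{c-1}$. Note that $T=M_1+\frac{M_2-M_1}c$. Let
$$q^*=d_1+\frac{M_2-M_1}c .$$
We have $d_1\ge M_1/h>1$, as $h\le c-1<M_1$; so $q^*>0$.

*Labels of $x_1$.* In row $x_1$ give each part $j\ge2$ exactly $t'_j=\lceil d'_j/q^*\rceil$ colors different from $\omega$, and part $1$ all remaining colors, including $\omega$. This requires $\sum_{j\ge2}t'_j\le c-1$. If $h'=1$, the sum is $0$. If $h'\ge2$, it is less than $\frac{M_2-d'_1}{q^*}+h'-1$. So it suffices that $M_2-d'_1\le\gamma q^*$ with $\gamma=c+1-h'$, for then the sum is less than $c$. By (3), $h\le\gamma\le c$. We have $d'_1\ge M_2/h'$ and $\gamma d_1\ge hd_1\ge M_1$, so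
$$M_2-d'_1\le M_2\frac{h'-1}{h'},\qquad\gamma q^*\ge M_1+\frac\gamma c(M_2-M_1).$$
If $M_2=M_1$, the claim is clear. If $M_2=M_1+1$, then $(M_1+1)\frac{h'-1}{h'}\le M_1\le\gamma q^*$, as $h'-1\le c-h\le M_1$. If $M_2=M_1-1$, then $\gamma q^*\ge M_1-1=M_2$.

*Sets $\Delta$ with $\omega\notin\Delta$.* Part $1$ of an ordinary row is not confined, so the ordinary rows have confined mass $(M_1-d_1)l$, and we need $\mathrm{conf}(\Delta)\le lT-(M_1-d_1)l=lq^*$. Part $1$ of $x_1$ is not fully confined; the other parts have $d'_j\le q^*t'_j=q^*|\Gamma_j|$, which gives the claim without the extra $1$. With it, $\mathrm{conf}(\Delta)\le(l-1)q^*+1\le lq^*$, as $q^*\ge d_1\ge1$ (here $M_2=M_1+1$).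

*Sets $\Delta$ with $\omega\in\Delta$.* Now $\Delta\setminus\{\omega\}$ is a proper subset of $\mathbb Z_{c-1}$ with $l-1$ elements. By Lemma 8 the ordinary rows have confined mass at most
$$(M_1-d_1)(l-1)+d_1(l-t)^+\le M_1(l-1).$$
So it suffices that $\mathrm{conf}(\Delta)\le lT-M_1(l-1)=M_1+\frac lc(M_2-M_1)$. As $\Delta$ is proper and all colors are given, some part of $x_1$ is not fully confined. Parts have integer mass at least $1$, so without the extra $1$, $\mathrm{conf}(\Delta)\le M_2-1$. With the extra $1$, $\mathrm{conf}(\Delta)\le M_2-z'+1\le M_2-1$. Finally $M_2-1\le M_1+\frac lc(M_2-M_1)$ for each value $M_2-M_1\in\{-1,0,1\}$: the three cases say $-2\le-\frac lc$, $-1\le0$ and $0\le\frac lc$, which hold since $0<l/c<1$.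

So the block is uniform in both palettes. Hence all groups are uniform, and for $a=2$, $b\ge3$ the graph $G\square H$ is equitably $2b$-colorable. Together with Sections 6 and 7 and the theorem of Lin and Chang for $a=b=2$, this completes the proof of Theorem 4. $\square$

**Proof of Theorem 3.** By symmetry let $2\le a\le b$. If $n\le ab$ or $m\le ab$, use Corollary 10. Otherwise Theorem 4 gives an equitable coloring with $\min\{a,4\}\,b\le ab$ colors. $\square$
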